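\title{Craig interpolation fails in first-order G\"odel logic}

\begin{abstract}
We show that first-order G\"odel logic over the real unit interval does not have the Craig interpolation property. The counterexample uses unary predicates and a single variable: one sentence says that the values of a predicate have a gap at a cut of the domain, another says that they have none, and the common language cannot tell the difference. The same implication is provable in constant-domain intuitionistic logic and has no interpolant in any logic between that logic and the G\"odel logic $G_V$ of an uncountable closed set $V$ of truth values. For an arbitrary closed set $V\subseteq[0,1]$ containing $0$ and $1$, the logic $G_V$ has Craig interpolation if and only if $|V|\le 3$.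
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{G\"odel logics and interpolation}

The G\"odel algebra $[0,1]_G$ is the real unit interval with the operations
\[
a\wedge b=\min(a,b),\qquad a\vee b=\max(a,b),\qquad \bot=0,\qquad
a\to b=\begin{cases}1&\text{if }a\le b,\\ b&\text{otherwise.}\end{cases}
\]
We put $\neg a:=a\to 0$ and $\top:=\bot\to\bot$. Formulas are built as in classical first-order logic, over a signature of predicate, constant and function symbols and without a built-in equality, from $\wedge,\vee,\to,\bot,\forall,\exists$. A \emph{structure} $\mathfrak M$ has a nonempty domain $M$, interprets constants and function symbols classically, and interprets each $n$-ary predicate symbol $P$ as a map $P^{\mathfrak M}\colon M^n\to[0,1]$. Under an assignment $s$ of elements of $M$ to the variables, each formula $\chi$ has a value $\|\chi\|^{\mathfrak M,s}\in[0,1]$: an atomic formula receives the value of its predicate at the elements denoted by its terms, the connectives are evaluated in $[0,1]_G$, and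
\[
\|\forall x\,\chi\|^{\mathfrak M,s}=\inf_{a\in M}\|\chi\|^{\mathfrak M,s[x:=a]},\qquad
\|\exists x\,\chi\|^{\mathfrak M,s}=\sup_{a\in M}\|\chi\|^{\mathfrak M,s[x:=a]}.
\]

Throughout, $V$ denotes a closed subset of $[0,1]$ with $0,1\in V$. A \emph{$V$-structure} is a structure whose predicates take values in $V$. Each operation of $[0,1]_G$ returns one of its arguments, $0$ or $1$, and $V$ contains the infima and suprema of its subsets, so every formula has its value in $V$. Let $G_V$ be the set of formulas that have value $1$ in every $V$-structure under every assignment. \emph{First-order G\"odel logic} is $G_{[0,1]}$, and its elements are called \emph{valid}; $G_{\{0,1\}}$ is classical logic.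

\begin{definition}\label{def:cip}
$G_V$ has the \emph{Craig interpolation property} if, whenever $\varphi\to\psi\in G_V$, there is a formula $\chi$, called an \emph{interpolant}, such that every predicate, constant and function symbol of $\chi$ occurs in both $\varphi$ and $\psi$, every free variable of $\chi$ is free in both $\varphi$ and $\psi$, and $\varphi\to\chi\in G_V$ and $\chi\to\psi\in G_V$. The interpolant may use $\bot$ and $\top$.
\end{definition}

The question, which comes from \cite{MVL}, is whether first-order G\"odel logic has the Craig interpolation property.

The property measures the expressive power of the common language. Let $\varphi,\psi$ be sentences with common symbols $L_0$. The implication $\varphi\to\psi$ has value $1$ exactly when $\|\varphi\|\le\|\psi\|$, and the private symbols of $\varphi$ and of $\psi$ can be interpreted independently. So $\varphi\to\psi\in G_V$ means that for each $V$-structure $\mathfrak N$ for $L_0$, the supremum of $\|\varphi\|$ over the expansions of $\mathfrak N$ is at most the infimum of $\|\psi\|$ over the expansions of $\mathfrak N$. An interpolant is an $L_0$-sentence whose value lies between these two numbers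 in every $\mathfrak N$.

For $V=\{0,1\}$ an interpolant always exists. The model-theoretic argument takes a structure where $\varphi$ holds and one where $\psi$ fails that agree on the common language, and amalgamates them. With more truth values one must also amalgamate the two chains of values. In a small $V$ there may be no room for this, but $[0,1]$ seems to have room for everything: if two assignments of values in $[0,1]$ to finitely many propositional letters order the common letters, $0$ and $1$ in the same way, then a single assignment induces both orders (place the common letters first, then insert the others in the intervals between them). One would therefore guess that the answer is yes. The guess overlooks that the quantifiers require the amalgamation to respect infima and suprema.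

\subsection*{Results}

Let $A,B,P,F,G,R,S$ be unary predicate symbols, and put
\begin{align*}
\sigma&:=\exists x(Ax\wedge Bx),\qquad p:=\exists x\,Fx,\qquad q:=\exists x\,Gx,\\
\varphi&:=(p\to\sigma)\wedge((q\to p)\to p)\wedge\forall x\,(Ax\vee(Px\to p))\wedge\forall x\,(Bx\vee(q\to Px)),\\
\rho&:=\forall x\,(Ax\vee(Rx\to Px))\wedge\forall x\,(Ax\vee Sx)\wedge\forall x\,(Bx\vee\neg Rx)\\
&\qquad\wedge\forall x\,(Bx\vee(Px\to Sx))\wedge(\forall x\,Sx\to\exists x\,Rx),\\
\psi&:=\rho\to\sigma .
\end{align*}
The sentences $\varphi$ and $\psi$ have the common symbols $A,B,P$.

\begin{theorem}\label{thm:main}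
The implication $\varphi\to\psi$ is valid in first-order G\"odel logic, but there is no $\{A,B,P\}$-sentence $\chi$ such that $\varphi\to\chi$ and $\chi\to\psi$ are both valid. Hence first-order G\"odel logic does not have the Craig interpolation property.
\end{theorem}

Let $\mathrm{CD}$ be the set of formulas provable in intuitionistic predicate logic extended by the constant-domain scheme $\forall x(\beta\vee\gamma(x))\to\beta\vee\forall x\,\gamma(x)$, where $x$ is not free in $\beta$.

\begin{theorem}\label{thm:interval}
Let $V$ be uncountable and let $L$ be any set of formulas with $\mathrm{CD}\subseteq L\subseteq G_V$. Then $\varphi\to\psi\in L$, but no $\{A,B,P\}$-sentence $\chi$ satisfies $\varphi\to\chi\in L$ and $\chi\to\psi\in L$.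
\end{theorem}

For $L=\mathrm{CD}$ this gives another proof of the failure of interpolation for $\mathrm{CD}$, which is due to Mints, Olkhovikov and Urquhart \cite{MOU}.

\begin{theorem}\label{thm:class}
$G_V$ has the Craig interpolation property if and only if $|V|\le 3$.
\end{theorem}

All counterexamples follow one pattern. The private symbols of the antecedent force the values of the common predicates to have some property, the private symbols of the consequent force an incompatible one, and the common language cannot separate the two. For finite $V$ the property is the position of a value in $V$ (Section~\ref{sec:finite}, where the pattern is visible with four truth values). For uncountable $V$ it is the presence of a gap at a cut (Section~\ref{sec:gap}, which proves Theorems~\ref{thm:main} and~\ref{thm:interval}). For countably infinite $V$ it is the parity of the number of values of a predicate (Section~\ref{sec:parity}). Section~\ref{sec:three} carries out the amalgamation for $|V|\le3$.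

\section{Computing with truth values}\label{sec:prelim}

We write $\chi(x_1,\dots,x_n)$ for a formula whose free variables are among $x_1,\dots,x_n$, and $\|\chi(\bar a)\|$ for its value at a tuple $\bar a$. When the structure is fixed we write $A(a)$ for the value of a predicate $A$ at $a$ and use the same letter for a sentence and its value.

The basic rule is \emph{residuation}: $m\le(a\to b)$ if and only if $m\wedge a\le b$. In particular $\beta\to(\gamma\to\delta)$ has value $1$ exactly when $(\beta\wedge\gamma)\to\delta$ has. Negation is two-valued: $\neg a=1$ if $a=0$ and $\neg a=0$ otherwise, so $\neg\neg a=1$ if and only if $a>0$. Strict comparison is approximated by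
\[
\beta\prec\gamma\ :=\ (\gamma\to\beta)\to\beta ,
\]
whose value is $1$ if $\|\beta\|<\|\gamma\|$ and $\|\beta\|$ otherwise. Consequently,
\begin{equation}\label{eq:prec}
\text{if }\ \|\beta\|<m\le\|\beta\prec\gamma\|,\ \text{ then }\ \|\beta\|<\|\gamma\| .
\end{equation}
A large value of $\beta\prec\gamma$ carries information only if $\beta$ is known to be small, and so each use of $\prec$ below comes with a bound on its left argument.

The operations depend only on the order and on the endpoints. For $0<m\le1$ let $[0,m]_G$ be the G\"odel algebra on $[0,m]$ with top $m$: the same operations, except that $a\to b=m$ when $a\le b$.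

\begin{lemma}\label{lem:order}
Let $0<m,m'\le1$.
\begin{enumerate}
\item[(a)] The truncation $v\mapsto v\wedge m$ is a homomorphism from $[0,1]_G$ onto $[0,m]_G$ and commutes with infima and suprema of nonempty sets.
\item[(b)] Every $X\subseteq[0,m]$ with $0,m\in X$ is closed under the operations of $[0,m]_G$, and every strictly increasing $\eta\colon X\to[0,m']$ with $\eta(0)=0$ and $\eta(m)=m'$ is a homomorphism into $[0,m']_G$.
\item[(c)] Let $X\subseteq[0,1]$ be finite with $0,1\in X$, and let $\eta\colon X\to[0,1]_G$ be a homomorphism. If the predicates of $\mathfrak M$ take values in $X$, and $\eta\mathfrak M$ arises from $\mathfrak M$ by composing each predicate with $\eta$, then $\|\chi\|^{\mathfrak M,s}\in X$ and $\|\chi\|^{\eta\mathfrak M,s}=\eta(\|\chi\|^{\mathfrak M,s})$ for all $\chi$ and $s$.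
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Truncation fixes $0$ and is continuous and nondecreasing, so it commutes with infima and suprema of nonempty sets, in particular with $\wedge$ and $\vee$. Compare $(a\to b)\wedge m$ with $(a\wedge m)\to(b\wedge m)$ computed in $[0,m]_G$. If $a\le b$, or if $a>b\ge m$, both are $m$. If $a>b$ and $b<m$, then $a\wedge m>b$ and both are $b$.

(b) Each operation returns an argument, $0$ or the top, according to the order of the arguments, which $\eta$ preserves and reflects.

(c) Induction on $\chi$. In the quantifier step the instances have values in the finite set $X$, so the infimum and supremum are a finite meet and a finite join, which $\eta$ preserves.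
\end{proof}

Every non-interpolation proof below ends with the following observation.

\begin{lemma}\label{lem:pair}
Let $\beta,\gamma$ be sentences with common symbols $L_0$, and let $\chi$ be an $L_0$-sentence. Suppose $\mathfrak M_1,\mathfrak M_2$ are $V$-structures such that $\|\beta\|^{\mathfrak M_1}=1$, $\|\gamma\|^{\mathfrak M_2}<1$, and $\|\chi\|^{\mathfrak M_1}=1$ implies $\|\chi\|^{\mathfrak M_2}=1$. Then $\beta\to\chi$ and $\chi\to\gamma$ are not both in $G_V$.
\end{lemma}

\begin{proof}
Otherwise $\chi$ has value $1$ in $\mathfrak M_1$, hence in $\mathfrak M_2$, and so does $\gamma$.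
\end{proof}

\begin{lemma}\label{lem:sound}
$\mathrm{CD}\subseteq G_V$ for every $V$.
\end{lemma}

\begin{proof}
Intuitionistic predicate logic is sound for structures with values in a complete Heyting algebra, that is, a complete lattice with a residuated implication, the quantifiers being read as infima and suprema; $V$ is such an algebra. The constant-domain scheme has value $1$ because $\inf_a(b\vee c_a)=b\vee\inf_a c_a$ for real numbers $b,c_a$.
\end{proof}

\section{Finitely many truth values: running out of room}\label{sec:finite}

Let $T,H,Q_1,Q_2,\dots$ be unary predicate symbols and put $t:=\exists x\,Tx$, $s:=\exists x\,Hx$, $p_i:=\exists x\,Q_ix$. These sentences serve as propositional letters.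

Take first $V=\{0<a<b<1\}$ and
\[
\xi_4:=\neg\neg p_1\wedge(p_1\to t)\wedge(p_1\prec t),\qquad \zeta:=s\vee(s\to t).
\]
If $\xi_4=1$, then $0<p_1\le t$, and either $p_1<t$ or $p_1=1$; so $t\in\{b,1\}$. If $\zeta<1$, then $t<s<1$; so $t\in\{0,a\}$. Hence $\xi_4=1$ forces $\zeta=1$. An interpolant may speak only about $T$. On a one-point domain it would have value $1$ when $t=b$, because $p_1=a$ gives $\xi_4=1$, and value below $1$ when $t=a$, because $s=b$ gives $\zeta=b$. But on a one-point domain a $\{T\}$-sentence sees only the chain $0<t<1$, which looks the same for $t=a$ and $t=b$. The private letter $p_1$ witnesses a value below $t$, the private letter $s$ a value above $t$, and the common language can mention neither.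

For $n\ge4$ let $k=n-3$, write $p_{k+1}$ for $t$, and put
\[
\xi_n:=\neg\neg p_1\wedge\bigwedge_{i=1}^{k}\bigl[(p_i\to p_{i+1})\wedge(p_i\prec p_{i+1})\bigr].
\]

\begin{proposition}\label{prop:finite}
If $4\le|V|=n<\infty$, then $\xi_n\to\zeta\in G_V$ and this implication has no interpolant.
\end{proposition}

\begin{proof}
Suppose $m:=\|\xi_n\|>\|\zeta\|$ in some $V$-structure. Then $s<m$ and $(s\to t)<1$, so $t<s<m$. We show $p_i<p_{i+1}<m$ for $i=k,k-1,\dots,1$. If $p_{i+1}<m$, then $m\wedge p_i\le p_{i+1}<m$ by residuation, so $p_i<m$, and \eqref{eq:prec} gives $p_i<p_{i+1}$. Finally $\neg\neg p_1\ge m>0$ gives $p_1>0$. Thus $0<p_1<\dots<p_k<t<s<m$ are $k+4=n+1$ elements of $V$, which is impossible.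

Let $V=\{v_0<\dots<v_{n-1}\}$. The only common symbol is $T$. Let $\mathfrak M_1$ have a one-point domain with $p_i=v_i$ for $1\le i\le k$ and $t=v_{n-2}$; then $0<p_1<\dots<p_{k+1}$ and $\xi_n=1$. Let $\mathfrak M_2$ have a one-point domain with $t=v_1$ and $s=v_2$; then $\zeta=v_2<1$, where $v_2<1$ because $n\ge4$. The order isomorphism $\{0,v_{n-2},1\}\to\{0,v_1,1\}$ carries the $\{T\}$-reduct of $\mathfrak M_1$ to that of $\mathfrak M_2$, so by Lemma~\ref{lem:order}(b),(c) every $\{T\}$-sentence of value $1$ in $\mathfrak M_1$ has value $1$ in $\mathfrak M_2$. Apply Lemma~\ref{lem:pair}.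
\end{proof}

For $n=3$ the analogous implication $\neg\neg t\to\zeta$ lies in $G_V$, since a counterexample needs $0<t<s<1$, but its antecedent is already in the common language. For infinite $V$ the chain of $n+1$ values can be realized and $\xi_n\to\zeta\notin G_V$; an obstruction of a different kind is needed.

\section{A cut with and without a gap}\label{sec:gap}

In this section $L_0=\{A,B,P\}$.

\subsection{What $\varphi$ and $\rho$ say}

Consider a structure with $\sigma<1$. Every element $a$ has $A(a)<1$ or $B(a)<1$; call $a$ \emph{left} in the first case and \emph{right} in the second. Let $r$ be the supremum of $P$ over the left elements and $r'$ the infimum of $P$ over the right elements. If $\varphi=1$, then $P(a)\le p$ for left $a$ and $q\le P(a)$ for right $a$; moreover $p\le\sigma<1$, and the second conjunct of $\varphi$ is $p\prec q$, so $p<q$ by \eqref{eq:prec}. Thus $r\le p<q\le r'$: there is a gap between the left and the right values of $P$. If $\rho=1$, then $R(a)\le P(a)$ and $S(a)=1$ for left $a$, while $R(a)=0$ and $P(a)\le S(a)$ for right $a$. Thus $r'\le\forall x\,Sx\le\exists x\,Rx\le r$: there is no gap. So $\varphi$ and $\rho$ cannot both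 have value $1$ unless $\sigma=1$. Validity of $\varphi\to\psi$ asks for more, namely $\|\varphi\wedge\rho\|\le\sigma$ at every level. A derivation in $\mathrm{CD}$ handles all levels, and all $V$, at once.

\begin{proposition}\label{prop:cd}
$\varphi\to\psi\in\mathrm{CD}$. Hence $\varphi\to\psi\in G_V$ for every $V$.
\end{proposition}

\begin{proof}
We argue intuitionistically from $\varphi$ and $\rho$ and derive $\sigma$. Fix $x$. Distributing $\vee$ over $\wedge$ in the three conjuncts that begin with $Ax$ and in the three that begin with $Bx$, we get
\[
Ax\vee[(Px\to p)\wedge(Rx\to Px)\wedge Sx],\qquad Bx\vee[(q\to Px)\wedge\neg Rx\wedge(Px\to Sx)].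
\]
Let $\delta(x):=(Rx\to p)\wedge(q\to Sx)$. The first bracket implies $\delta(x)$, since $Rx\to Px$ and $Px\to p$ give $Rx\to p$, and $Sx$ gives $q\to Sx$. The second bracket implies $\delta(x)$, since $\neg Rx$ gives $Rx\to p$, and $q\to Px$ and $Px\to Sx$ give $q\to Sx$. In the remaining case $Ax\wedge Bx$ holds, which implies $\sigma$. So $\forall x(\sigma\vee\delta(x))$, and the constant-domain scheme, used only here, yields $\sigma\vee\forall x\,\delta(x)$. Assume $\forall x\,\delta(x)$. Then $\exists x\,Rx\to p$ and $q\to\forall x\,Sx$, and the last conjunct of $\rho$ links these to give $q\to p$. Now $(q\to p)\to p$ gives $p$, and $p\to\sigma$ gives $\sigma$. The second claim follows from Lemma~\ref{lem:sound}.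
\end{proof}

\subsection{Structures that hide the cut}

We need two $L_0$-structures, one with a gap and one without, that give value $1$ to the same sentences. The numbers $r$ and $r'$ must then not be values of $L_0$-sentences. If $B$ were $1$ on the left and $0$ on the right, they would be: $\exists x(Bx\wedge Px)$ would have value $r$ and $\forall x(Bx\vee Px)$ would have value $r'$. We therefore let $A$ and $B$ differ only above a level $\mu$ and keep all values of $P$ below $\mu$. This is why $\psi$ ends in $\sigma$, which will have value $\mu$, and not in $\bot$.

Fix an irrational number $\alpha$ and reals $0\le\lambda<\mu<1$. A map $g\colon\mathbb Q\to(\lambda,\mu)$ is \emph{admissible} if it is strictly increasing, $\inf g=\lambda$, $\sup g=\mu$, and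
\begin{equation}\label{eq:cont}
\sup_{y<a}g(y)=g(a)=\inf_{y>a}g(y)\qquad\text{for every }a\in\mathbb Q .
\end{equation}
Let $\mathfrak N_g$ be the $L_0$-structure with domain $\mathbb Q$ and
\[
P(x)=g(x),\qquad A(x)=\begin{cases}\mu&x<\alpha,\\1&x>\alpha,\end{cases}\qquad B(x)=\begin{cases}1&x<\alpha,\\ \mu&x>\alpha.\end{cases}
\]
Then $\sigma=\mu$ in $\mathfrak N_g$, the left elements are those below $\alpha$, and the right elements are those above; see Figure~\ref{fig:gap}. Condition \eqref{eq:cont} forbids jumps at rational points, where they could be detected: $\forall y((Py\to Px)\vee Py)$ has the value $\inf_{y>a}g(y)$ at $x=a$. Since $\alpha$ is irrational, \eqref{eq:cont} does not forbid a jump at $\alpha$.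

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=0.95,yscale=3.2]
\foreach \d in {0,6.4}{
\begin{scope}[shift={(\d,0)}]
\draw[->] (-2.6,0)--(2.7,0);
\draw[dashed] (0,0) node[below]{$\alpha$}--(0,1.08);
\draw[thick] (-2.5,1) node[left]{$1$}--node[above]{$B$}(0,1)--node[above]{$A$}(2.5,1);
\draw[thick] (-2.5,0.5) node[left]{$\mu$}--node[above]{$A$}(0,0.5)--node[above]{$B$}(2.5,0.5);
\end{scope}}
\draw[domain=-2.5:0,smooth] plot (\x,{0.125*(1+(\x)/(1+abs(\x)))}) node[right]{$r$};
\draw[domain=0:2.5,smooth] plot (\x,{0.25+0.125*(1+(\x)/(1+abs(\x)))});
\node[left] at (0,0.375) {$r'$};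
\node at (-1.6,0.15) {$g_1$};
\draw[domain=-2.5:2.5,smooth] plot ({\x+6.4},{0.25*(1+(\x)/(1+abs(\x)))});
\node at (4.8,0.2) {$g_2$};
\end{tikzpicture}
\caption{Schematic graphs of the predicates of $\mathfrak N_{g_1}$ and $\mathfrak N_{g_2}$ on the domain $\mathbb Q$, with $\lambda=0$. The predicates $A$ and $B$ exchange the values $\mu$ and $1$ at the irrational point $\alpha$. The predicate $P=g_i$ stays below $\mu$; it jumps from $r$ to $r'$ at $\alpha$ for $i=1$ and does not jump for $i=2$.}\label{fig:gap}
\end{figure}

The common language does see the cut, but only in the choice between $\mu$ and $1$. For example, $\forall y(Ay\vee(Py\to Px))$ has value $1$ at $a>\alpha$ and value $\mu$ at $a<\alpha$. This formula is the third conjunct of $\varphi$ with the value of an element in place of $p$, and it behaves in the same way for every admissible $g$. The next lemma says that nothing more can be seen.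

\subsection{The common language does not see the gap}

Tuples $\bar a,\bar b\in\mathbb Q^n$ have the same \emph{order type}, $\bar a\equiv\bar b$, if $a_i<a_j\Leftrightarrow b_i<b_j$ for all $i,j$, and the same \emph{cut type}, $\bar a\equiv_\alpha\bar b$, if in addition $a_i<\alpha\Leftrightarrow b_i<\alpha$ for all $i$. For admissible $g$ put
\[
X_g(\bar a):=\{0,\lambda,g(a_1),\dots,g(a_n),\mu\}.
\]
If $\bar a\equiv\bar b$ and $g,h$ are admissible, there is a unique order isomorphism $\theta\colon X_g(\bar a)\cup\{1\}\to X_h(\bar b)\cup\{1\}$; it fixes $0,\lambda,\mu,1$ and sends $g(a_i)$ to $h(b_i)$. We write $\|\chi(\bar a)\|_g$ for values in $\mathfrak N_g$ and call $\|\chi(\bar a)\|_g\wedge\mu$ the \emph{truncated value}.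

\begin{lemma}\label{lem:key}
For every $L_0$-formula $\chi(x_1,\dots,x_n)$, $n\ge0$, all admissible $g,h$ and all $\bar a,\bar b\in\mathbb Q^n$:
\begin{enumerate}
\item[(i)] $\|\chi(\bar a)\|_g\in X_g(\bar a)\cup\{1\}$;
\item[(ii)] if $\bar a\equiv\bar b$, then $\theta(\|\chi(\bar a)\|_g\wedge\mu)=\|\chi(\bar b)\|_h\wedge\mu$;
\item[(iii)] if $\bar a\equiv_\alpha\bar b$, then $\|\chi(\bar a)\|_g=1$ if and only if $\|\chi(\bar b)\|_h=1$.
\end{enumerate}
\end{lemma}

We need only (iii) for sentences, but the induction requires the rest. Whether an implication has value $1$ depends on the order of the values of its parts, so these must be tracked. The danger lies in the quantifier step: a formula $\chi(\bar a,y)$ with value $g(y)$ for $y<\alpha$ and $0$ for $y>\alpha$ would produce the value $r$. Statement (ii) excludes this, because it assumes only $\bar a\equiv\bar b$: below $\mu$, values do not depend on the position of $\alpha$.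

\begin{proof}
For a given $\chi$, statements (i)--(iii) imply
\begin{enumerate}
\item[(iv)] if $\bar a\equiv_\alpha\bar b$, then $\theta(\|\chi(\bar a)\|_g)=\|\chi(\bar b)\|_h$.
\end{enumerate}
Indeed, by (iii) either both values are $1$, or neither is; in the second case both are at most $\mu$ by (i), and (ii) applies. We prove (i)--(iii) by induction on $\chi$.

\emph{Atoms.} The only terms are variables. The values of $\bot$ and $Px_i$ are $0$ and $g(a_i)$. The values of $Ax_i$ and $Bx_i$ lie in $\{\mu,1\}$, the truncated value is $\mu$, and which of $\mu,1$ occurs depends only on whether $a_i<\alpha$.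

\emph{Connectives.} Statement (i) follows from Lemma~\ref{lem:order}(b). By Lemma~\ref{lem:order}(a) the truncated value of a compound formula is computed in $[0,\mu]_G$ from the truncated values of its parts, and by Lemma~\ref{lem:order}(b) the restriction of $\theta$ to $X_g(\bar a)$ commutes with the operations of $[0,\mu]_G$; this gives (ii). If $\bar a\equiv_\alpha\bar b$, then (iv) holds for the parts and $\theta$ commutes with the operations of $[0,1]_G$, so (iv), and with it (iii), holds for the compound formula.

\emph{Quantifiers.} Consider $\exists y\,\chi$ and $\forall y\,\chi$ with $\chi=\chi(\bar x,y)$ and $y$ not among $\bar x$. The tuple $\bar a$ divides $\mathbb Q$ into finitely many nonempty \emph{pieces}: the points $a_i$ and the maximal open intervals of $\mathbb Q$ that contain no $a_i$ (for $n=0$, the single piece $\mathbb Q$). Let $\bar a\equiv\bar b$. Each piece $J$ for $\bar a$ corresponds to a piece $J'$ for $\bar b$, and $\bar ay\equiv\bar by'$ whenever $y\in J$ and $y'\in J'$. Put $c(y)=\|\chi(\bar ay)\|_g\wedge\mu$ and $c'(y')=\|\chi(\bar by')\|_h\wedge\mu$. We claim that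
\begin{equation}\label{eq:pieces}
\sup\nolimits_Jc,\ \inf\nolimits_Jc\in X_g(\bar a),\qquad \theta(\sup\nolimits_Jc)=\sup\nolimits_{J'}c',\qquad\theta(\inf\nolimits_Jc)=\inf\nolimits_{J'}c' .
\end{equation}
If $J=\{a_i\}$, then $X_g(\bar aa_i)=X_g(\bar a)$, the isomorphism for the extended tuples is $\theta$, and \eqref{eq:pieces} is (i) and (ii) for $\chi$. Let $J$ be an interval and fix $y_0\in J$. By (i), $c(y_0)$ lies in $X_g(\bar a)$ or equals $g(y_0)$. For $y\in J$ apply (ii) to $g,g$ and the tuples $\bar ay_0,\bar ay$: the isomorphism fixes $X_g(\bar a)$ pointwise and sends $g(y_0)$ to $g(y)$. For $y'\in J'$ apply (ii) to $g,h$ and $\bar ay_0,\bar by'$: the isomorphism extends $\theta$ and sends $g(y_0)$ to $h(y')$. So if $v:=c(y_0)\in X_g(\bar a)$, then $c$ is constantly $v$ on $J$ and $c'$ is constantly $\theta(v)$ on $J'$. If $c(y_0)=g(y_0)$, then $c=g$ on $J$ and $c'=h$ on $J'$. In that case admissibility shows that $\sup_Jc$ is $g(a_j)$ if $J$ has right endpoint $a_j$ and $\mu$ if $J$ is unbounded above, and that $\inf_Jc$ is $g(a_i)$ if $J$ has left endpoint $a_i$ and $\lambda$ if $J$ is unbounded below; the same holds for $c'$ on $J'$ with $h$ and $\bar b$.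 This proves \eqref{eq:pieces}.

By Lemma~\ref{lem:order}(a), the truncated value of $\exists y\,\chi$ at $\bar a$ is the maximum over the pieces of $\sup_Jc$, and that of $\forall y\,\chi$ is the minimum of $\inf_Jc$. By \eqref{eq:pieces} these lie in $X_g(\bar a)$ and correspond under $\theta$, which is (ii).

By (i) for $\chi$, all instances have values in $[0,\mu]\cup\{1\}$. Since $\mu<1$, this set is closed, so it contains the values of $\exists y\,\chi$ and $\forall y\,\chi$. Each of these values is therefore $1$ or equal to the truncated value, which gives (i). Moreover $\exists y\,\chi$ has value $1$ if and only if some instance has, and $\forall y\,\chi$ has value $1$ if and only if all instances have.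

For (iii) let $\bar a\equiv_\alpha\bar b$. For each $y$ there is $y'$ with $\bar ay\equiv_\alpha\bar by'$. Indeed, let $J\ni y$ and $J'$ be corresponding pieces. Whether a piece lies below $\alpha$, lies above $\alpha$ or has points on both sides is determined by the positions of its endpoints relative to $\alpha$, so it is the same for $J$ and $J'$; choose $y'\in J'$ on the same side of $\alpha$ as $y$. The same holds with the roles exchanged. Now (iii) follows from (iii) for $\chi$ and the last sentence of the previous paragraph.
\end{proof}

\subsection{The two expansions}

\begin{proposition}\label{prop:noint}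
Suppose that for some $0\le\lambda<\mu<1$ there are admissible $g_1,g_2$ with values in $V$ such that
\begin{equation}\label{eq:gap}
r:=\sup_{x<\alpha}g_1(x)<r':=\inf_{x>\alpha}g_1(x),\qquad \sup_{x<\alpha}g_2(x)=\inf_{x>\alpha}g_2(x).
\end{equation}
Then no $L_0$-sentence $\chi$ satisfies $\varphi\to\chi\in G_V$ and $\chi\to\psi\in G_V$.
\end{proposition}

\begin{proof}
Since $V$ is closed, $\mu,r,r'\in V$, so the structures below are $V$-structures.

Let $\mathfrak M_1$ expand $\mathfrak N_{g_1}$ by the constant predicates $F=r$ and $G=r'$, so $p=r$ and $q=r'$. Then $p\le\mu=\sigma$ gives $(p\to\sigma)=1$, and $p<q$ gives $(p\prec q)=1$. For $x<\alpha$ we have $P(x)\le p$ and $B(x)=1$; for $x>\alpha$ we have $A(x)=1$ and $q\le P(x)$. Hence $\|\varphi\|^{\mathfrak M_1}=1$.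

Let $\mathfrak M_2$ expand $\mathfrak N_{g_2}$ by $R(x)=g_2(x)$, $S(x)=1$ for $x<\alpha$, and $R(x)=0$, $S(x)=g_2(x)$ for $x>\alpha$. For $x<\alpha$ the values of $Rx\to Px$, $Sx$ and $Bx$ are $1$; for $x>\alpha$ the values of $Ax$, $\neg Rx$ and $Px\to Sx$ are $1$. So the first four conjuncts of $\rho$ have value $1$. The fifth has value $1$ because $\forall x\,Sx=\inf_{x>\alpha}g_2(x)=\sup_{x<\alpha}g_2(x)=\exists x\,Rx$. Hence $\|\rho\|^{\mathfrak M_2}=1$ and $\|\psi\|^{\mathfrak M_2}=\mu<1$.

By Lemma~\ref{lem:key}(iii) with $n=0$, the same $L_0$-sentences have value $1$ in $\mathfrak M_1$ and $\mathfrak M_2$. Apply Lemma~\ref{lem:pair}.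
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Validity is Proposition~\ref{prop:cd}. Take $\lambda=0$, $\mu=\frac12$ and $\kappa(x)=\frac14\bigl(1+\frac{x}{1+|x|}\bigr)$, a continuous strictly increasing map $\mathbb R\to(0,\frac12)$ with infimum $0$ and supremum $\frac12$. For $x\in\mathbb Q$ put $g_2(x)=\kappa(x)$, and $g_1(x)=\frac12\kappa(x)$ if $x<\alpha$, $g_1(x)=\frac12\kappa(x)+\frac14$ if $x>\alpha$. Both maps are strictly increasing with values in $(0,\frac12)$, infimum $0$ and supremum $\frac12$. Both are restrictions of maps that are continuous on $\mathbb R\setminus\{\alpha\}$, so \eqref{eq:cont} holds. Finally $r=\frac12\kappa(\alpha)<r'=\frac12\kappa(\alpha)+\frac14$, and both one-sided limits of $g_2$ at $\alpha$ are $\kappa(\alpha)$. Proposition~\ref{prop:noint} applies, and since $\varphi,\psi$ are sentences, an interpolant would be an $L_0$-sentence.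
\end{proof}

\begin{remark}
The sentences $\varphi,\psi$ are monadic and use one variable, and there is no interpolant even in the full language over $L_0$. So interpolation also fails for the monadic and the one-variable fragments. Lemma~\ref{lem:pair} uses only the preservation of the value $1$, so the proof also refutes the version of interpolation for the consequence relation ``value $1$ implies value $1$''.
\end{remark}

\subsection{Uncountable sets of truth values}

An uncountable $V$ need not contain an interval, so explicit maps are not available. A Cantor set inside $V$ supplies both kinds of cuts: its complementary intervals are gaps, and most of its points are limits from both sides. We use three textbook facts. An uncountable closed subset of $\mathbb R$ contains a homeomorphic copy of the Cantor set. Such a copy is compact, has no isolated points, contains no interval, and its nonempty relatively open subsets are uncountable. Any two countable dense linear orders without endpoints are isomorphic (Cantor's theorem).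

\begin{proof}[Proof of Theorem~\ref{thm:interval}]
By Proposition~\ref{prop:cd}, $\varphi\to\psi\in\mathrm{CD}\subseteq L$. Since $L\subseteq G_V$, it suffices to verify the hypothesis of Proposition~\ref{prop:noint}.

For some $j$ the closed set $V\cap[0,1-\frac1j]$ is uncountable; let $K$ be a copy of the Cantor set in it, $\lambda=\min K$ and $\mu=\max K<1$. Let $K_0$ be the set of points of $K$ that are limits of $K$ from both sides. A point of $K\setminus K_0$ is $\lambda$, $\mu$ or an endpoint of a bounded component of $\mathbb R\setminus K$, so $K\setminus K_0$ is countable, and therefore $K_0$ is uncountable and dense in $K$. Choose a countable $D\subseteq K_0$ that is dense in $K$. Then $D\subseteq(\lambda,\mu)$, and every open interval that meets $K$ meets $D$. Consequently a point that is a limit of $K$ from the left (right) is a limit of $D$ from the left (right). Applied to the points of $D$, this shows that $D$ is a dense order without endpoints and that each $d\in D$ is the supremum of the elements of $D$ below it and the infimum of those above it. Applied to $\lambda$ and $\mu$, which are not isolated in $K$, it gives $\inf D=\lambda$ and $\sup D=\mu$.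 Hence every order isomorphism $\mathbb Q\to D$ is admissible.

Since $K$ contains no interval, $\mathbb R\setminus K$ has a bounded component $(u,v)$, with $u,v\in K\setminus K_0$. The point $u$ is not isolated in $K$ and is not a limit from the right, so it is a limit of $K$ from the left; in the same way $v$ is a limit from the right. Thus $D$ is the union of $D_-=\{d\in D:d<u\}$ and $D_+=\{d\in D:d>v\}$, with $\sup D_-=u<v=\inf D_+$. Both parts are nonempty countable dense orders, without endpoints because each of their points is a two-sided limit of $D$. The same holds for $\{x\in\mathbb Q:x<\alpha\}$ and $\{x\in\mathbb Q:x>\alpha\}$. Cantor's theorem, applied to each side, gives an order isomorphism $g_1\colon\mathbb Q\to D$ with $r=u<v=r'$. For $g_2$ choose $e\in K_0\setminus D$ and split $D$ into the elements below $e$ and those above $e$. Again both parts are nonempty countable dense orders without endpoints, and since $e$ is a two-sided limit of $D$, the resulting $g_2$ has $\sup_{x<\alpha}g_2(x)=e=\inf_{x>\alpha}g_2(x)$.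
\end{proof}

\section{Countably many truth values: parity}\label{sec:parity}

Let $V$ be countably infinite. A closed set that contains a densely ordered subset with more than one point is uncountable (the argument appears in Step~2 below), so admissible maps into $V$ do not exist. We turn this restriction into a tool: a sentence can force a predicate $P$ to take only finitely many values, by making every interval with infinitely many values split into two such intervals. Private symbols then fix the parity of the number of values, which first-order logic cannot express.

Let $P,U_0,U_1,W_0,W_1$ be unary predicate symbols and $f$ a binary function symbol. Put $\tau:=\exists x\,Px$, and for terms $x,y$ abbreviate $x\preceq y:=Px\to Py$ and $x\prec y:=Px\prec Py$. Consider the sentences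
\begin{enumerate}
\item[(1)] $\exists x\forall y\,(x\preceq y)$ and $\exists x\forall y\,(y\preceq x)$;
\item[(2)] $\forall x\,y\,[\,y\prec x\vee(x\preceq f(x,y)\wedge f(x,y)\preceq y)\,]$;
\item[(3)] $\forall x\,x'y\,y'\,[\,x'\prec x\vee y'\prec y\vee f(x,y)\preceq f(x',y')\,]$;
\item[(4)] $\forall x\,y_0y_1y_2\,[\,y_1\preceq y_0\vee y_2\preceq y_1\vee f(x,y_0)\prec f(x,y_2)\,]$ and\\ $\forall y\,x_0x_1x_2\,[\,x_1\preceq x_0\vee x_2\preceq x_1\vee f(x_0,y)\prec f(x_2,y)\,]$.
\end{enumerate}
They describe $f$ as a midpoint function. The model to keep in mind is $\lfloor(i+j)/2\rfloor$ on $\{1,\dots,N\}$, which is monotone and at most two-to-one in each argument; clause (4) asks for no more than that. Let $\mathrm{Alt}(U)$ be the conjunction of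
\begin{gather*}
\forall x\,((U_0x\wedge U_1x)\to\tau),\qquad \forall x\,(U_1x\vee\exists y\,(y\prec x)),\\
\forall x\,y\,[\,y\preceq x\vee\exists z(x\prec z\wedge z\prec y)\vee(U_1x\wedge U_0y)\vee(U_0x\wedge U_1y)\,],
\end{gather*}
which colors the values of $P$ alternately, starting with color $1$ at the bottom. Let $\varphi'$ be the conjunction of (1)--(4), $\mathrm{Alt}(U)$ and $\forall x\,(U_0x\vee\exists y\,(x\prec y))$. Let $\rho'$ be the conjunction of $\mathrm{Alt}(W)$ and $\forall x\,(W_1x\vee\exists y\,(x\prec y))$, and let $\psi':=\rho'\to\tau$. The only common symbol of $\varphi'$ and $\psi'$ is $P$, and $\tau$ plays the role that $\sigma$ played before.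

\begin{proposition}\label{prop:parity}
If $V$ is countably infinite, then $\varphi'\to\psi'\in G_V$ and this implication has no interpolant.
\end{proposition}

\begin{proof}
\emph{Step 1: order formulas.} Call a formula an \emph{order formula} if it is built from formulas $x\preceq y$ and $x\prec y$ ($x,y$ terms) by $\wedge,\vee,\forall,\exists$. It has a classical reading, in which $a\preceq b$ means $P(a)\le P(b)$ and $a\prec b$ means $P(a)<P(b)$. In every structure,
\begin{equation}\label{eq:dich}
\text{an order formula has value $1$ if it is classically true and value $\le\tau$ if it is false.}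
\end{equation}
A false $a\preceq b$ has value $P(b)\le\tau$ and a false $a\prec b$ has value $P(a)\le\tau$. A true existential formula has an instance of value $1$, and all instances of a false one have values $\le\tau$. All instances of a true universal formula have value $1$, and a false one has an instance of value $\le\tau$. The connectives $\vee,\wedge$ are the finite cases.

Suppose $\|\varphi'\|>\|\psi'\|$ in a $V$-structure. Then $\|\psi'\|<1$, so $\|\rho'\|>\tau=\|\psi'\|$ and $m:=\|\varphi'\wedge\rho'\|>\tau$. By \eqref{eq:dich}, clauses (1)--(4) are classically true.

\emph{Step 2: $P$ takes finitely many values.} Suppose not. Write $[a,b]=\{c:P(a)\le P(c)\le P(b)\}$ and call $(a,b)$ \emph{large} if $P$ takes infinitely many values on $[a,b]$; then $P(a)<P(b)$. By (1) there are $a_0,a_1$ at which $P$ is least and greatest, and $(a_0,a_1)$ is large. (Without (1) the values could form an increasing sequence, and no pair would be large.) Let $(a,b)$ be large. For $b'\in[a,b]$ we have $P(a)\le P(f(a,b'))$ by (2) and $P(f(a,b'))\le P(f(a,b))$ by (3), so $f(a,b')\in[a,f(a,b)]$. By (3), applied in both directions, $P(f(a,b'))$ depends only on $P(b')$. By the first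 half of (4), three different values of $P(b')$ cannot give the same value of $P(f(a,b'))$. Hence $(a,f(a,b))$ is large. For $a'\in[a,b]$ we have $P(f(a,b))\le P(f(a',b))\le P(b)$ by (3) and (2), and the second half of (4) shows in the same way that $(f(a,b),b)$ is large. Define $a_d$ for dyadic $d\in[0,1]$ by $a_{(d+d')/2}=f(a_d,a_{d'})$ for $d=i/2^j$, $d'=(i+1)/2^j$. By induction on $j$ all pairs $(a_{i/2^j},a_{(i+1)/2^j})$ are large, so $d\mapsto P(a_d)$ is strictly increasing. For real $\gamma\in(0,1)$ put $s_\gamma=\sup\{P(a_d):d<\gamma\}$, which lies in $V$ because $V$ is closed. If $\gamma<\gamma'$, choose dyadic $d,d'$ with $\gamma<d<d'<\gamma'$; then $s_\gamma\le P(a_d)<P(a_{d'})\le s_{\gamma'}$. So $V$ is uncountable, a contradiction. This is the only use of countability.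

\emph{Step 3: parity.} Let $C_1,\dots,C_n$ be the classes of elements with equal $P$-value, in increasing order. Say that $a$ \emph{has color} $\epsilon\in\{0,1\}$ if $U_\epsilon(a)\ge m$. No element has both colors, since $m\wedge U_0(a)\wedge U_1(a)\le\tau<m$. For $a\in C_1$ the order formula $\exists y\,(y\prec a)$ is false, so its value is below $m$ and $a$ has color $1$. For $a\in C_i$ and $b\in C_{i+1}$ the order formulas $b\preceq a$ and $\exists z(a\prec z\wedge z\prec b)$ are false, so one of $a,b$ has color $0$ and the other color $1$. By induction on $i$, the elements of $C_i$ have color $1$ for odd $i$, color $0$ for even $i$, and no other color. For $a\in C_n$ the formula $\exists y\,(a\prec y)$ is false, so the last conjunct of $\varphi'$ gives $a$ color $0$, and $n$ is even. The same argument for $W$ and the last conjunct of $\rho'$ shows that $n$ is odd. This contradiction proves $\varphi'\to\psi'\in G_V$.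

\emph{Step 4: translation into the language of order.} For $N\ge1$ choose $0<v_1<\dots<v_N<1$ in the infinite set $V$, and let $\mathfrak K_N$ have domain $\{1,\dots,N\}$ with $P(i)=v_i$. All values of $\{P\}$-formulas lie in $\{0,v_1,\dots,v_N,1\}$. For each $\{P\}$-formula $\chi(\bar x)$ we define classical formulas $[\chi\ge z]$, with a new free variable $z$, and $[\chi=1]$ in the language $\{<\}$, independent of $N$, which express $\|\chi\|\ge v_z$ and $\|\chi\|=1$ in $\mathfrak K_N$. Write $w\le z$ for the negation of $z<w$ and $\Rightarrow,\&$ for the classical connectives. Let $[Px\ge z]$ be $z\le x$, and let $[\bot\ge z]$, $[\bot=1]$, $[Px=1]$ be false. With a new variable $w$ put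
\begin{align*}
[(\beta\to\gamma)\ge z]&:=\forall w\,\bigl(w\le z\ \&\ [\beta\ge w]\Rightarrow[\gamma\ge w]\bigr),\\
[(\beta\to\gamma)=1]&:=\forall w\,\bigl([\beta\ge w]\Rightarrow[\gamma\ge w]\bigr)\ \&\ \bigl([\beta=1]\Rightarrow[\gamma=1]\bigr).
\end{align*}
The first line is correct because, by residuation, $v_z\le\|\beta\to\gamma\|$ means $v_z\wedge\|\beta\|\le\|\gamma\|$, and $v_z\wedge\|\beta\|$ is $0$ or some $v_w$. The second is correct because $\|\beta\|\le\|\gamma\|$ holds if and only if $\|\gamma\|$ reaches each of the thresholds $v_1,\dots,v_N,1$ that $\|\beta\|$ reaches. Both translations commute with $\wedge,\vee,\forall,\exists$, since the domain is finite and suprema are attained.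

\emph{Step 5: no interpolant.} Let $\chi$ be a $\{P\}$-sentence. By the standard Ehrenfeucht--Fra\"{\i}ss\'e argument (see e.g.\ \cite{EF}), all sufficiently large finite linear orders agree on any given first-order sentence in the language $\{<\}$. So there is an even $N$ such that $\|\chi\|^{\mathfrak K_N}=1$ if and only if $\|\chi\|^{\mathfrak K_{N+1}}=1$.

Let $\mathfrak M_1$ expand $\mathfrak K_N$ by $f(i,j)=\lfloor(i+j)/2\rfloor$ and by $U_\epsilon(i)=1$ if $i\equiv\epsilon\pmod 2$, $U_\epsilon(i)=0$ otherwise. Clauses (1)--(4) are classically true: $1$ and $N$ are the extreme elements; $i\le j$ implies $i\le f(i,j)\le j$; $f$ is monotone; and $j_0<j_1<j_2$ implies $j_2\ge j_0+2$, hence $f(i,j_2)\ge f(i,j_0)+1$, which covers both halves of (4) because $f$ is symmetric. By \eqref{eq:dich} these clauses have value $1$. Next, $U_0\wedge U_1$ is identically $0$; $U_1(1)=1$ and every other element has a predecessor; $U_0(N)=1$ and every other element has a successor; and if $i<j$ with nothing in between, then $i,j$ have opposite parity. So $\|\varphi'\|^{\mathfrak M_1}=1$. Let $\mathfrak M_2$ expand $\mathfrak K_{N+1}$ by $W_0,W_1$ defined in the same way. The same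 verification, now with $W_1(N+1)=1$, gives $\|\rho'\|^{\mathfrak M_2}=1$ and $\|\psi'\|^{\mathfrak M_2}=v_{N+1}<1$. Apply Lemma~\ref{lem:pair}.
\end{proof}

\section{At most three truth values: amalgamation}\label{sec:three}

Let $|V|\le3$. By Lemma~\ref{lem:order}(b),(c) only the size of $V$ matters, so $V=\{0,1\}$ or $V=\{0,\frac12,1\}$. We prove a converse of Lemma~\ref{lem:pair}: if there is no interpolant, compactness produces two structures as in that lemma, and they can be amalgamated into a counterexample to the implication. The difficulty is that the two structures agree, at first, only on which sentences have value $1$, whereas amalgamation needs equal values. Section~\ref{sec:finite} shows that with four values the first kind of agreement does not give the second.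

\subsection{Tools from classical model theory}

A $V$-structure is the same as a classical structure that has, for each predicate symbol $P$, two predicates $P^1\subseteq P^+$ (equal if $|V|=2$), namely the sets where $P=1$ and where $P>0$. For each formula $\chi$ there are classical formulas $\chi^1,\chi^+$ that define $\|\chi\|=1$ and $\|\chi\|>0$. Both are false for $\bot$; both commute with $\wedge,\vee,\forall,\exists$, because infima and suprema in a finite $V$ are attained; $(\beta\to\gamma)^+$ is $\beta^+\Rightarrow\gamma^+$; and $(\beta\to\gamma)^1$ is the conjunction of $\beta^+\Rightarrow\gamma^+$ and $\beta^1\Rightarrow\gamma^1$. So each condition $\|\chi\|=v$ or $\|\chi\|<1$ is classically first-order. The compactness theorem therefore applies to sets of such conditions, and elementary extensions preserve values. Recall that a classical structure is \emph{$\omega$-saturated} if every set of formulas in one variable, with parameters from a fixed finite set, that is finitely satisfiable in the structure is satisfied by some element of it, and that every structure has an $\omega$-saturated elementary extension.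

Compactness yields statements about the value $1$; the next lemma converts them into implications.

\begin{lemma}\label{lem:ded}
Let $V$ be finite and $\beta,\gamma$ sentences. If $\|\gamma\|=1$ in every $V$-structure in which $\|\beta\|=1$, then $\beta\to\gamma\in G_V$.
\end{lemma}

\begin{proof}
Suppose $m:=\|\beta\|^{\mathfrak M}>\|\gamma\|^{\mathfrak M}$. Define $\eta\colon V\to V$ by $\eta(v)=v$ for $v<m$ and $\eta(v)=1$ for $v\ge m$. It is the truncation at $m$ followed by a strictly increasing map $V\cap[0,m]\to V$ that fixes $0$ and sends $m$ to $1$, so it is a homomorphism by Lemma~\ref{lem:order}(a),(b). By Lemma~\ref{lem:order}(c), $\beta$ has value $1$ and $\gamma$ has value below $1$ in $\eta\mathfrak M$.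
\end{proof}

\subsection{The interpolation theorem}

\begin{proposition}\label{prop:three}
If $|V|\le3$, then $G_V$ has the Craig interpolation property.
\end{proposition}

\begin{proof}
In this proof $\varphi\to\psi$ is an arbitrary implication in $G_V$. Replace each free variable $x$ of $\varphi$ or $\psi$ by a new constant $c_x$. An interpolant for the resulting sentences contains $c_x$ only if $x$ is free in both formulas, and substituting $x$ back for $c_x$, after renaming bound variables, gives an interpolant for $\varphi\to\psi$. So let $\varphi,\psi$ be sentences with finite signatures $L_1,L_2$, let $L_0=L_1\cap L_2$, and suppose there is no interpolant. All structures are $V$-structures.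

\emph{Step 1: two structures.} Let $T_0$ be the set of $L_0$-sentences $\chi$ with $\varphi\to\chi\in G_V$; it contains $\top$ and is closed under $\wedge$. There is an $L_2$-structure $\mathfrak M_2$ in which all of $T_0$ has value $1$ and $\|\psi\|<1$. Otherwise compactness gives $\chi\in T_0$ such that $\|\chi\|=1$ implies $\|\psi\|=1$, and by Lemma~\ref{lem:ded} $\chi$ is an interpolant. Let $T_2\supseteq T_0$ be the set of $L_0$-sentences of value $1$ in $\mathfrak M_2$. There is an $L_1$-structure $\mathfrak M_1$ with $\|\varphi\|=1$ whose $L_0$-sentences of value $1$ are exactly those in $T_2$. Otherwise, since $T_2$ contains $\top$, is closed under $\wedge$ and omits $\bot$, compactness gives $\beta\in T_2$ and $L_0$-sentences $\delta_1,\dots,\delta_l\notin T_2$, $l\ge1$, such that $\|\varphi\wedge\beta\|=1$ implies $\|\delta\|=1$ for $\delta:=\delta_1\vee\dots\vee\delta_l$. By Lemma~\ref{lem:ded} and residuation $\varphi\to(\beta\to\delta)\in G_V$, so $\beta\to\delta\in T_0\subseteq T_2$. Then $\delta$ has value $1$ in $\mathfrak M_2$, hence so does some $\delta_i$, a contradiction. Replace $\mathfrak M_1,\mathfrak M_2$ by $\omega$-saturated elementary extensions.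

\emph{Step 2: back and forth.} For $\bar a\in M_1^n$ and $\bar b\in M_2^n$ write $\bar a\sim\bar b$ if $\|\chi(\bar a)\|^{\mathfrak M_1}=\|\chi(\bar b)\|^{\mathfrak M_2}$ for all $L_0$-formulas $\chi(\bar x)$. The empty tuples are related: the same sentences have value $1$; the same sentences have value $0$, because $\|\chi\|=0$ means $\|\neg\chi\|=1$; and at most one value remains. This is the first use of $|V|\le3$.

\emph{Claim.} If $\bar a\sim\bar b$, then for each $a\in M_1$ there is $b\in M_2$ with $\bar aa\sim\bar bb$, and for each $b\in M_2$ there is $a\in M_1$ with $\bar aa\sim\bar bb$.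

The hypotheses are symmetric, so we prove the first half. By $\omega$-saturation of $\mathfrak M_2$ it suffices, given finitely many $L_0$-formulas $\chi_i,\eta_j,\vartheta_l$ in $(\bar x,y)$ with values $1,0,\frac12$, respectively, at $(\bar a,a)$, to find $b$ such that they have the same values at $(\bar b,b)$. We express all conditions as the value $1$ of one formula. For $\chi_i$ and $\eta_j$ the formulas $\chi_i$ and $\neg\eta_j$ do this. For $\vartheta_l$ no propositional combination of $\vartheta_l$ alone can do it, since the homomorphism $V\to V$ sending $\frac12$ to $1$ shows that a combination with value $1$ at $\frac12$ has value $1$ at $1$. We compare $\vartheta_l$ with a sentence of value $\frac12$ instead. If there is at least one $\vartheta_l$, put $\nu:=\forall\bar x\,y\,(\neg\neg\vartheta_1\to\vartheta_1)$. An instance has value $1,\frac12,1$ when $\vartheta_1$ has value $0,\frac12,1$, so $\|\nu\|^{\mathfrak M_1}=\frac12$, and $\|\nu\|^{\mathfrak M_2}=\frac12$ because the empty tuples are related. Let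
\[
\kappa(\bar x,y):=\bigwedge_i\chi_i\wedge\bigwedge_j\neg\eta_j\wedge\bigwedge_l\bigl(\neg\neg\vartheta_l\wedge(\vartheta_l\to\nu)\bigr),
\]
where an empty conjunction is $\top$. Then $\|\kappa(\bar a,a)\|=1$, so $\|\exists y\,\kappa(\bar b,y)\|=\|\exists y\,\kappa(\bar a,y)\|=1$, and the supremum is attained at some $b\in M_2$. At $(\bar b,b)$ the $\chi_i$ have value $1$, the $\eta_j$ have value $0$, and $0<\|\vartheta_l\|\le\frac12$, which forces the value $\frac12$; this is the second use of $|V|\le3$. The claim is proved.

\emph{Step 3: the domain of the amalgam.} We choose pairs $(a_i,b_i)\in M_1\times M_2$, $i<\omega$, with $(a_0,\dots,a_i)\sim(b_0,\dots,b_i)$ for all $i$. Regard constants as $0$-ary function symbols, and let $\bar w$ range over tuples of pairs already chosen, with first coordinates $\bar a$ and second coordinates $\bar b$. The tasks are: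
\begin{enumerate}
\item[(a)] for an $L_1$-formula $\chi(\bar x,y)$, add a pair whose first coordinate $a$ satisfies $\|\chi(\bar a,a)\|=\|\exists y\,\chi(\bar a,y)\|$, and a pair whose first coordinate $a$ satisfies $\|\chi(\bar a,a)\|=\|\forall y\,\chi(\bar a,y)\|$;
\item[(b)] for a function symbol $f\in L_1\setminus L_0$, add a pair with first coordinate $f^{\mathfrak M_1}(\bar a)$;
\item[(c)] the tasks (a) and (b) for $L_2$, $\mathfrak M_2$ and second coordinates;
\item[(d)] for a function symbol $f\in L_0$, add the pair $(f^{\mathfrak M_1}(\bar a),f^{\mathfrak M_2}(\bar b))$.
\end{enumerate}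
In (a)--(c) the prescribed coordinate exists because $V$ is finite, and the claim provides the other coordinate. In (d) the relation $\sim$ is preserved because the value of $\chi(\bar x,y)$ with $y$ at the new element is the value of the $L_0$-formula obtained by substituting a term $f(\dots)$ for $y$. There are countably many tasks, so they can be scheduled so that each is carried out. Let $Z=\{(a_i,b_i):i<\omega\}$, with projections $\pi_1,\pi_2$. The relation $\sim$ passes to subtuples, permutations and repetitions by renaming variables, so $\pi_1\bar w\sim\pi_2\bar w$ for every tuple $\bar w$ from $Z$.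

\emph{Step 4: the amalgam.} Define an $(L_1\cup L_2)$-structure $\mathfrak Z$ on $Z$. A predicate of $L_e$ ($e=1,2$) has at $\bar w$ the value it has at $\pi_e\bar w$ in $\mathfrak M_e$; for predicates of $L_0$ the two definitions agree because $\pi_1\bar w\sim\pi_2\bar w$. Function symbols of $L_0$ act coordinatewise, which is possible by (d). For $f\in L_e\setminus L_0$ let $f^{\mathfrak Z}(\bar w)$ be any element of $Z$ whose $e$-th coordinate is $f^{\mathfrak M_e}(\pi_e\bar w)$, which exists by (b) and (c). Then $\pi_e$ commutes with the function symbols of $L_e$, hence with $L_e$-terms, and we claim that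
\[
\|\chi(\bar w)\|^{\mathfrak Z}=\|\chi(\pi_e\bar w)\|^{\mathfrak M_e}\qquad\text{for all $L_e$-formulas }\chi .
\]
This holds for atomic formulas by construction; since the language has no equality, $\pi_e$ need not be injective. It passes through the connectives. For $\exists y\,\chi$, the induction hypothesis identifies the left side with the supremum of $\|\chi(\pi_e\bar w,c)\|^{\mathfrak M_e}$ over $c\in\pi_e(Z)$. This is at most the supremum over $c\in M_e$, and it is equal to it because by (a) and (c) the set $\pi_e(Z)$ contains an element at which the latter is attained. The case of $\forall y\,\chi$ is the same with infima. Therefore $\|\varphi\|^{\mathfrak Z}=1$ and $\|\psi\|^{\mathfrak Z}<1$, which contradicts $\varphi\to\psi\in G_V$.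
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
If $|V|\le3$, interpolation holds by Proposition~\ref{prop:three}. It fails for $4\le|V|<\infty$ by Proposition~\ref{prop:finite}, for countably infinite $V$ by Proposition~\ref{prop:parity}, and for uncountable $V$ by Theorem~\ref{thm:interval} with $L=G_V$, which is allowed by Lemma~\ref{lem:sound}.
\end{proof}

\begin{thebibliography}{9}

\bibitem{EF} Ebbinghaus and Flum, \emph{Finite Model Theory}.

\bibitem{MVL} \emph{Many-Valued Logic}, \texttt{https://dimap.ufrn.br/\~{}jmarcos/papers/JM/MVL-SEP-v01.pdf}.

\bibitem{MOU} Mints, Olkhovikov and Urquhart, 2013.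

\end{thebibliography}
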